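# Light paths in 3-connected planar graphs: the order $k\log k$

## 1. A linear guess from average degree less than 6

All graphs are finite and simple. A **$k$-path** is a path on $k$ vertices. The **weight** of a subgraph $H$ of $G$ is $w_G(H)=\sum_{v\in V(H)}\deg_G(v)$; the degrees are taken in the whole graph $G$, not in $H$. For example, in the wheel with hub $h$ and a rim of $n\ge 4$ vertices, a rim edge is a 2-path of weight $3+3$, and a spoke is a 2-path of weight $n+3$.

**Definition.** For integers $\varkappa,k\ge1$, $w(\varkappa,k)$ is the smallest integer $w$ such that every $\varkappa$-connected planar graph $G$ that contains a $k$-path also contains a $k$-path of weight at most $w$. If no such integer exists, $w(\varkappa,k)=+\infty$.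

We care about $\varkappa=3$. Here "3-connected" includes having at least $4$ vertices; no set of at most two vertices separates the graph, and all degrees are at least $3$.

What should $w(3,k)$ be? A planar graph on $n\ge3$ vertices has at most $3n-6$ edges, so its average degree is less than $6$. A path of $k$ average vertices weighs less than $6k$. So the first guess is linear: $w(3,k)\le Ck$ for a constant $C$. Let us test it.

* $k=1$. Some vertex has degree at most $5$, so $w(3,1)\le5$.
* Wheels with $n\ge 3$ rim vertices. For $k\le n$ take $k$ consecutive rim vertices: weight at most $3k$. For $k=n+1$ every $k$-path contains all vertices and weighs $3n+n=4n$.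
* Graphs with a Hamiltonian path. Let $G$ be planar with $n\ge 3$ vertices and a Hamiltonian path, let $k\le n$ and $q=\lfloor n/k\rfloor\ge1$. Cut $q$ disjoint $k$-paths out of the Hamiltonian path. Their total weight is less than $6n$, and $n<(q+1)k\le 2qk$, so one of them weighs less than $6n/q<12k$.

So a family of graphs that refutes the linear guess must consist of graphs without a Hamiltonian path. The standard way to prevent long paths in a triangulation is to put a new vertex into every face: the new vertices are pairwise nonadjacent, so a path must return to an old vertex after each of them, while the degrees of the old vertices double. Iterating this breaks the guess.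

## 2. Stacked triangulations force $\frac32(k+1)\lfloor\log_2 k\rfloor$

Throughout, $\log_2$ is the binary logarithm.

**Theorem C.** $w(3,k)\ge\frac32(k+1)\lfloor\log_2k\rfloor+3$ for $k\ge2$. Also $w(2,k)=+\infty$ for all $k\ge2$.

*Proof.* **Step 1: the graphs.** We build a triangulation whose vertices come in generations, old ones having large degree. Let $k\ge2$ and $m=\lfloor\log_2k\rfloor$. Let $T_0$ be a path on $k+2$ vertices, all joined to two further vertices that are adjacent to each other. Draw the two vertices on the two sides of the path and their edge around one end: $T_0$ is planar and simple. It has $k+4$ vertices and $(k+1)+2(k+2)+1=3k+6=3(k+4)-6$ edges, so it is a triangulation. It contains a $k$-path. The ends of the path have degree $3$, its inner vertices degree $4$, the two other vertices degree $k+3$; so all degrees are at least $3$.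

Let $T_{i+1}$ arise from $T_i$ by inserting into each face a new vertex joined to the three vertices of that face. All $T_i$ are simple triangulations with at least $4$ vertices, hence 3-connected (a textbook fact). A vertex of degree $\delta$ in $T_i$ lies on $\delta$ faces, so each step doubles the degree of every old vertex; a new vertex has degree $3$. So a vertex born in $T_i$ has degree at least $3\cdot2^{m-i}$ in $T_m$.

**Step 2: a path has few old-free stretches.** We bound from below how many old vertices a $k$-path $H$ of $T_m$ contains. Let $n_i$ be the number of vertices of $H$ that lie in $T_i$; so $n_m=k$. Take a path of $T_i$, $i\ge1$, and delete from it the vertices born in $T_i$. These are pairwise nonadjacent, and the neighbors of each are pairwise adjacent in $T_{i-1}$. Two old vertices that become consecutive were either consecutive before (their edge belongs to $T_{i-1}$, as all edges added in step $i$ have a new end) or were separated by one new vertex; in both cases they are adjacent in $T_{i-1}$. So what remains is a (possibly empty) path of $T_{i-1}$. Since new vertices are nonadjacent, their number is at most the number of old ones plus $1$. Starting from $H$ and going down, we get $n_i\le 2n_{i-1}+1$,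 that is, $n_i+1\le2(n_{i-1}+1)$, so
$$n_i+1\ \ge\ (k+1)\,2^{-(m-i)}\qquad(0\le i\le m). \tag{1}$$

By hand, for $k=7$ and $m=2$: $n_1\ge3$ and $n_0\ge1$. The cheapest profile is four vertices of degree $3$, two of degree $6$ and one of degree $12$. Each generation contributes $12$, for a total of $36$. That every generation contributes about the same amount is the source of the logarithm.

**Step 3: the weight.** Put $n_{-1}=0$. Summation by parts gives
$$w(H)\ \ge\ \sum_{i=0}^m(n_i-n_{i-1})\,3\cdot2^{m-i}\ =\ 3\Big[k+\sum_{i=0}^{m-1}n_i\,2^{m-i-1}\Big].$$
By (1), $n_i2^{m-i-1}\ge\frac{k+1}2-2^{m-i-1}$. Summing over $0\le i\le m-1$ and using $2^m\le k$,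
$$w(H)\ \ge\ 3\Big[k+\frac{m(k+1)}2-(2^m-1)\Big]\ \ge\ \tfrac32(k+1)m+3 .$$
As $T_m\supseteq T_0$ contains a $k$-path, this proves the first claim.

**Step 4: two-connected graphs.** We show that nothing can be said without 3-connectivity. For $k\ge2$ and $M\ge3$ join two vertices $x,y$ by $M$ internally disjoint paths with $k-1$ inner vertices each. The graph is simple, planar, 2-connected, and contains a $k$-path ($x$ together with one set of $k-1$ inner vertices). The components left after removing $x$ and $y$ have $k-1$ vertices, so every $k$-path contains $x$ or $y$, which have degree $M$, and at least one more vertex. So every $k$-path weighs more than $M$. As $M$ is arbitrary, $w(2,k)=+\infty$. $\blacksquare$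

So the linear guess is wrong. The bounds the problem comes with are $k\log k\le w(3,k)\le5k^2$ for $k\ge1$ (Fabrici and Jendroľ) and $w(3,k)\le\frac32k^2+\mathcal O(k)$ for $k\ge4$ (Fabrici, Harant and Jendroľ). The conjecture, from "Midsummer Combinatorial Workshop 2008", is the corrected guess $w(3,k)=\mathcal O(k\log k)$. It is true.

**Theorem B.** For $k\ge2$ let $a=\lceil\log_2k\rceil$. Then
$$w(3,k)\ \le\ 44\,k\,a+44\,k\lceil\log_2(a+1)\rceil+388\,k\ =\ (44+o(1))\,k\log_2k .$$
Moreover, if $G$ is 3-connected planar and contains a $k$-path, then a $k$-path of at most this weight occurs as a subpath of every longest path of $G$. (For $k=1$: $w(3,1)\le5$.)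

Together with Theorem C, $w(3,k)=\Theta(k\log k)$: the order is exact, and 3-connectivity cannot be weakened to 2-connectivity.

## 3. Truncated degrees along a longest path

The argument for Hamiltonian paths suggests a plan: take a longest path $P$, with $N$ vertices, show that the degrees along $P$ add up to at most $CN$, and cut. This cannot work as it stands. If $\sum_{v\in V(P)}\deg_G(v)\le CN$ held for all 3-connected planar graphs, cutting would give $w(3,k)\le2Ck$, against Theorem C. What is true is a bound for degrees cut off at a threshold, and the price of the threshold is its logarithm.

**Theorem A.** Let $G$ be a 3-connected planar graph, $P$ a longest path of $G$, $N=|V(P)|$. For every integer $J\ge0$,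
$$\sum_{v\in V(P)}\min\{\deg_G(v),\,2^{J+1}-1\}\ \le\ (22J+18)\,N .$$

*Proof of Theorem B from Theorem A.* We choose the threshold so high that a path with small truncated weight cannot contain a truncated vertex, and still so low that $J=\mathcal O(\log k)$. Let $G$ contain a $k$-path, $k\ge2$, and let $P$ be any longest path, $N=|V(P)|\ge k$. Put $a=\lceil\log_2k\rceil\ge1$, $J=a+\lceil\log_2(a+1)\rceil+8$ and $D=2^{J+1}-1$. Cut $q=\lfloor N/k\rfloor\ge1$ disjoint $k$-subpaths out of $P$. Since $N<(q+1)k\le2qk$, Theorem A and averaging give one of them, $Q$, with
$$\sum_{v\in V(Q)}\min\{\deg_Gv,D\}\ \le\ \frac{(22J+18)N}q\ \le\ 2k(22J+18).$$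
Now $22J+18=22a+22\lceil\log_2(a+1)\rceil+194$, and $\lceil\log_2(a+1)\rceil\le a$ because $a+1\le2^a$. Also $2^{J+1}\ge2^9\cdot k\cdot(a+1)$. Hence
$$2k(22J+18)\ \le\ 88ka+388k\ <\ 512k(a+1)-1\ \le\ D .$$
So every single minimum is less than $D$, no vertex of $Q$ has degree at least $D$, and the minima are the degrees:
$$w_G(Q)\ \le\ 2k(22J+18)\ =\ 44ka+44k\lceil\log_2(a+1)\rceil+388k .\qquad\blacksquare$$

The rest of the talk proves Theorem A.

## 4. Detours along the cycle around a vertex

Let $G$ be a 3-connected plane graph, drawn on the sphere. An **angle** at a vertex is the sector between two edges that are consecutive in the rotation there; it lies in one face. We write $\partial f$ for the boundary of a face $f$.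

**(F1)** *Every face boundary $\partial f$ is an induced cycle, and each vertex of $\partial f$ has exactly one angle in $f$.* Since $G$ is 2-connected, $\partial f$ is a cycle (a textbook fact), which gives the statement on angles. If $xy$ were a chord of $\partial f$, then $xy$ together with an arc inside $f$ from $x$ to $y$ would be a closed curve separating the two nonempty open segments of $\partial f$ between $x$ and $y$; so $\{x,y\}$ would separate $G$.

**(F2)** *Two nonadjacent vertices $u,v$ lie on at most one common face.* Suppose they lie on distinct faces $f,g$. A closed curve through $u,f,v,g$ meets $G$ only in $u$ and $v$. By 3-connectivity one of its sides contains no vertex. The angles of $f$ and $g$ at $u$ are distinct, so this side contains an edge at $u$. That edge can only go to $v$, a contradiction.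

**(F3)** *For each vertex $v$, $G-v$ is 2-connected, and the face of $G-v$ containing $v$ is bounded by a cycle $C_v$, which is the concatenation, in rotation order, of the paths $\partial g-v$ over the faces $g$ at $v$.* The first part is clear, so the face is bounded by a cycle $C_v$. It is the union of $v$, the open edges at $v$ and the faces at $v$. So each edge of $C_v$ lies on some $\partial g-v$, and each edge of each $\partial g-v$ lies on $C_v$. No edge has faces at $v$ on both sides, since then it would have the same face of $G-v$ on both sides, which does not happen in a 2-connected plane graph. If $g$ has its angle at $v$ between the edges $vy$ and $vy'$, then $\partial g-v$ is a path from $y$ to $y'$. The concatenation is therefore a closed walk that uses each edge of the cycle $C_v$ exactly once, so it runs once around $C_v$.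

Let $P=p_1p_2\cdots p_N$ be a longest path. All neighbors of $p_1$ and of $p_N$ lie on $P$, since otherwise $P$ could be extended; as degrees are at least $3$, $N\ge4$. **Off $P$** means not in $V(P)$.

**Replacement principle (R).** *Let $(\mu_q,\nu_q,Q_q)$ be finitely many triples with $\mu_q<\nu_q$, where $Q_q$ is a path joining $p_{\mu_q}$ and $p_{\nu_q}$ with all inner vertices off $P$. Suppose any two of the intervals $[\mu_q,\nu_q]$ share at most one integer, and the sets of inner vertices of the $Q_q$ are pairwise disjoint. Then the total number of inner vertices of the $Q_q$ is at most $N$.*

Indeed, the intervals lie one after another, at most touching at ends, so replacing each $p_{\mu_q}\cdots p_{\nu_q}$ by $Q_q$ gives a path. At most $N$ vertices are removed. As $P$ is longest, at most as many are added.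

Here is the first thing to try. Let $v\in V(P)$ have consecutive neighbors $y_1,\dots,y_\ell$ off $P$. Walk along $C_v$ through all of them, from one vertex $p_\mu$ of $P$ to another, $p_\nu$. *If this walk meets $P$ only at its ends*, it is a detour with at least $\ell$ inner vertices, and (R) shows that it must bypass at least $\ell$ vertices of $P$. So many neighbors off $P$ have to be paid for by a long stretch of $P$. There are two obstacles.

First, the italicized condition may fail, as the following graph shows. It will be our running example.

**Example $G_0$.** Take the pentagonal bipyramid with apexes $d,d'$ and rim $r_1,\dots,r_5$ (indices modulo $5$). Put a vertex $d_i$ into each face $dr_ir_{i+1}$ and a vertex $d'_i$ into each face $d'r_ir_{i+1}$, joined to the three corners. Finally delete the edge $dr_3$. Before the deletion we have a simple triangulation, which is 3-connected. A separating set of at most two vertices in $G_0$ would have to separate $d$ from $r_3$, but $d$ and $r_3$ are still joined by the four internally disjoint paths $d\,d_2\,r_3$, $d\,d_3\,r_3$, $d\,r_2\,r_3$, $d\,r_4\,r_3$. So $G_0$ is 3-connected. The ten vertices $d_i,d_i'$ are pairwise nonadjacent and only seven vertices remain,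 so a path has at most $2\cdot7+1=15$ vertices, and
$$P_0=d_4,\ d,\ d_5,\ r_1,\ d_1,\ r_2,\ d'_2,\ r_3,\ d'_3,\ r_4,\ d'_4,\ r_5,\ d'_5,\ d',\ d'_1$$
is a longest path; off $P_0$ are only $d_2$ and $d_3$. They are consecutive neighbors of $d=p_2$. But
$$C_d=r_1\,d_1\,r_2\,d_2\,r_3\,d_3\,r_4\,d_4\,r_5\,d_5$$
passes through $r_3=p_8$ between them, because of the face $d\,d_2\,r_3\,d_3$. If we try to replace $p_2\cdots p_6$ (from $d$ to $r_2$) by $d\,d_3\,r_3\,d_2\,r_2$, we do not get a path: $r_3=p_8$ is visited twice.

Second, detours of different vertices may use the same vertices off $P$, or bypass overlapping stretches of $P$. This is not a technicality. If the neighbors off $P$ could all be paid for by essentially disjoint stretches, we would get $\sum\deg\le CN$ along $P$, which is impossible by Section 3.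

The first obstacle is met by cutting the neighbors of $v$ into smaller fans, with an auxiliary plane graph $K$ on $V(P)$. For the second we treat each dyadic size $2^j$ separately: among all detours of size at least $2^j$, a constant proportion can be carried out at the same time. So by (R) there are only $\mathcal O(2^{-j}N)$ of them. Each size contributes $\mathcal O(N)$ to the weight, and up to the threshold there are about $J$ sizes.

## 5. The plane graph $K$ on the vertices of $P$

For a face $f$ of $G$ let $m=m(f)$ be the number of $P$-vertices (vertices in $V(P)$) on $\partial f$. If $m\ge2$, an **ear** of $f$ is a subpath of $\partial f$ between cyclically consecutive $P$-vertices; for $m=2$ there are two ears, with the same ends.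

**Definition.** $K$ is the plane graph on $V(P)$ whose edges are all edges of $G$ with both ends in $V(P)$, together with *virtual* edges drawn inside the faces $f$ of $G$:

* if $m(f)\ge3$, for each ear of $f$ with an interior vertex, an arc in $f$ close to that ear, joining its ends;
* if $m(f)=2$ and the two $P$-vertices are nonadjacent, one arc in $f$ joining them.

These arcs can be drawn without crossings. No edge of $G$ crosses an edge of $K$.

*$K$ is simple.* If $m(f)\ge3$ and an ear has an interior vertex, its ends are not consecutive on $\partial f$, hence nonadjacent by (F1). So all virtual edges join nonadjacent vertices. Within one face, different virtual edges have different pairs of ends. In different faces they have different pairs of ends by (F2). So $K$ is simple and $|E(K)|\le3N-6$.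

**Pockets.** Let $E$ be an ear of $f$ with an interior vertex. The component of $f\setminus K$ whose boundary contains $E$ is called the *pocket* of $E$. It is an open disk bounded by $E$ and one edge of $K$ joining the ends of $E$: if $m\ge3$ it is the strip between $E$ and its virtual edge; if $m=2$ and the $P$-vertices are nonadjacent it is one of the two halves of $f$; if $m=2$ and they are adjacent, then by (F1) the other ear is a single edge, there is no virtual edge in $f$, and the pocket is $f$.

In $G_0$, the face $d\,d_2\,r_3\,d_3$ has $m=2$ with nonadjacent $P$-vertices $d,r_3$, so a virtual edge $dr_3$ is drawn. Its two pockets are the halves next to $d_2$ and next to $d_3$. The face $d\,r_2\,d_2$ has the adjacent $P$-vertices $d,r_2$: no virtual edge, and the pocket of the ear $d\,d_2\,r_2$ is the whole face. All other faces at $d_2$ or $d_3$ are of this second kind, and the remaining faces have no ear with an interior vertex. So $K$ is the stacked bipyramid with $d_2,d_3$ deleted, with $15$ vertices. The virtual edge separates $d_2$ from $d_3$, which is what we wanted.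

## 6. Cutting along $P$: regions, corners and fans

**The disk $\Delta$.** We want a linear order in which to compare detours. Cut the sphere along $P$. This gives a closed disk $\Delta$ whose boundary is a polygon with points, in cyclic order,
$$u_1,u_2,\dots,u_N,\,l_{N-1},\dots,l_2 ,$$
where $u_1=p_1$, $u_N=p_N$, and $u_i,l_i$ are the two copies of $p_i$ for $1<i<N$. The points $u_1,\dots,u_N$ are called *upper*, the points $l_2,\dots,l_{N-1}$ *lower*. Different upper points are copies of different vertices. The edges of $K$ outside $P$ become noncrossing chords of $\Delta$. They cut $\Delta$ into **regions**, which correspond to the faces of $K$. The closure of a region in $\Delta$ is a closed disk, a polygon whose *corners* are boundary points of $\Delta$ in the cyclic order and whose *sides* are edges of $K$. Since $K$ is simple, every region has at least $3$ corners. The number of corners at the copies of $p$ is altogether $\deg_K(p)$, so the total number of corners is $2|E(K)|\le6N$.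

**Fans.** Let $c$ be the corner of a region $F$ at a boundary point $v$, a copy of $p\in V(P)$. Let $e=pw$ and $e'=pw'$ be the sides of $F$ before and after $c$ in the cyclic order. Let $py_1,\dots,py_\ell$ be the edges of $G$ strictly inside the angle of $c$, ordered from $e$ to $e'$; put $\ell(c)=\ell$. No edge of $K$ is strictly inside this angle, so all $y_i$ are off $P$. Each edge of $G$ from $p$ to a vertex off $P$ is inside exactly one corner, so
$$\deg_G(p)=\deg_{G[V(P)]}(p)+\sum_{c\text{ at }p}\ell(c). \tag{2}$$
If $\ell(c)\ge1$, then $p\ne p_1,p_N$, whose neighbors are all on $P$. Then $v$ is one of $u_i,l_i$ with $1<i<N$, the sides $e,e'$ at this point are different edges of $K$, and so $w\ne w'$ as vertices of $P$, because $K$ is simple.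

In $G_0$, draw $d$ in the middle, the rim counterclockwise around it, $d'$ outside, and call the left side of $P_0$ (traversed from $p_1$) upper. Counterclockwise from the outgoing to the incoming edge of $P_0$, the other neighbors met on the left are: at $d=p_2$: $r_1,d_1,r_2,d_2,d_3,r_4$; at $r_2=p_6$: $r_3,d_2,d$; at $r_3=p_8$: $r_4,d_3,d_2,r_2$; at $r_4=p_{10}$: $r_5,d_4,d,d_3,r_3$. So $d_2$ lies in the region $F_1$ with corners $u_2,u_6,u_8$, and $d_3$ in the region $F_2$ with corners $u_2,u_8,u_{10}$; these regions share the virtual edge $u_2u_8$. Each of the six corners has $\ell(c)=1$. For $p=d$, (2) reads $9=7+1+1$.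

**Lemma 1.** Let $\ell=\ell(c)\ge1$. Let $g_0$ be the face of $G$ containing the angle at $p$ just before $py_1$, $g_i$ ($1\le i<\ell$) the face between $py_i$ and $py_{i+1}$, and $g_\ell$ the face just after $py_\ell$. Then:

1. $g_0,\dots,g_\ell$ are distinct, and $p$ is the only $P$-vertex on each of $g_1,\dots,g_{\ell-1}$.
2. The ear of $g_0$ starting $p,y_1,\dots$ ends at $w$; the ear of $g_\ell$ starting $p,y_\ell,\dots$ ends at $w'$.
3. There is a subpath $A_c$ of $C_p$ of the form $w,\dots,y_1,\dots,y_2,\dots,y_\ell,\dots,w'$, with pieces along $g_0,g_1,\dots,g_\ell$, all of whose inner vertices are off $P$ and lie in $F$.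

For the corner of $F_1$ at $u_2$ in $G_0$: the previous corner is $u_8$, the next is $u_6$, so $w=r_3$, $w'=r_2$, $y_1=d_2$, and $A_c=r_3\,d_2\,r_2$.

*Proof.* **Part 1: between two fan edges $P$ does not appear.** This overcomes the first obstacle. The two edges of $P$ at $p$ are not among the $py_i$, so $\deg_G(p)\ge\ell+2$, and the $\ell+1$ consecutive angles of $g_0,\dots,g_\ell$ at $p$ are distinct. By (F1) the faces are distinct. Suppose $1\le i<\ell$ and $g_i$ has another $P$-vertex. The neighbors $y_i,y_{i+1}$ of $p$ on $\partial g_i$ are off $P$. If $m(g_i)=2$, the two $P$-vertices are not consecutive on $\partial g_i$, so they are nonadjacent by (F1) and a virtual edge at $p$ is drawn in $g_i$. If $m(g_i)\ge3$, the ear through $y_i$ has an interior vertex, and again a virtual edge at $p$ is drawn in $g_i$. Either way $K$ has an edge strictly between $e$ and $e'$, a contradiction.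

**Part 2: the fan ends at the sides of $F$.** We show this for $g_0$; the face $g_\ell$ is treated symmetrically. Let $z\ne y_1$ be the other neighbor of $p$ on $\partial g_0$; so $pz$ is the edge of $G$ at $p$ preceding $py_1$. If $z\in V(P)$, then $pz\in E(K)$, and since no edge of $K$ lies strictly between $e$ and $py_1$, either $e=pz$ or $e$ is a virtual edge in $g_0$. If $z\notin V(P)$, then $pz\notin E(K)$, so $e\ne pz$. Since $py_1$ is the first edge of $G$ after $e$ inside the angle of $c$, the edge $pz$ is not strictly between $e$ and $py_1$. So $e$ is strictly between $pz$ and $py_1$, and is a virtual edge in $g_0$. In all cases $w$ lies on $g_0$, and $m(g_0)\ge2$.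

Let $w^*$ be the end, other than $p$, of the ear of $g_0$ through $y_1$. If $m(g_0)=2$, then $w$ is the only other $P$-vertex on $g_0$, so $w=w^*$. If $m(g_0)\ge3$, the ear has the interior vertex $y_1$, and its virtual edge $pw^*$, drawn close to the ear, is next to $py_1$ among all edges of $K$ at $p$ in the closed angle between $pz$ and $py_1$. Since no edge of $K$ lies strictly between $e$ and $py_1$, it equals $e$, and $w=w^*$.

**Part 3: the pieces form a path.** By (F3), the ear of $g_0$ without $p$, the paths $\partial g_i-p$ ($1\le i<\ell$), and the ear of $g_\ell$ without $p$ concatenate to a walk going forward along $C_p$, through distinct faces, from $w$ to $w'\ne w$. It uses each edge of $C_p$ at most once and does not close up, so it is a subpath of $C_p$. Its inner vertices are off $P$ by parts 1 and 2. The edge $py_1$ starts inside the angle of $c$ and does not cross $K$, so $y_1\in F$. The other inner vertices are connected to $y_1$ along $A_c$ by edges between vertices off $P$. These do not meet $K$, so all inner vertices lie in $F$. $\square$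

## 7. How regions are nested along $P$

To use (R) for many regions at once we need to know how the stretches of $P$ under them overlap.

Let the upper corners of a region $F$ be $u_{i_0},\dots,u_{i_s}$, $i_0<\dots<i_s$. Consecutive ones span sides $e_t=u_{i_{t-1}}u_{i_t}$, $1\le t\le s$.

**Definition.** $F$ is *open* if it has a lower corner, and *closed* otherwise. If $F$ is closed, then $s\ge2$, and $u_{i_s}u_{i_0}$ is also a side. If $s\ge1$, the *span* of $F$ is $[i_0,i_s]$.

A region $F'\ne F$ lies across exactly one side of $F$. Its corners then lie on the closed boundary arc of $\Delta$ cut off by that side, the arc not containing the other corners of $F$. The arcs of two different sides of $F$ share at most one point.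

**Definition.** $F'$ is *beneath* $e_t$ (and beneath $F$) if it lies across $e_t$. Then its corners are among the $u_i$ with $i_{t-1}\le i\le i_t$; so $F'$ is closed, with span in $[i_{t-1},i_t]$.

In $G_0$, the regions $F_1$ and $F_2$ are closed, with spans $[2,8]$ and $[2,10]$. The sides of $F_2$ are $e_1=u_2u_8$, $e_2=u_8u_{10}$ and $u_{10}u_2$, and $F_1$ is beneath $e_1$. An open region is the triangle $d_4\,d\,r_5$: the edge $dr_5$ leaves $d=p_2$ on the right side of $P_0$, and $r_5=p_{12}$ has $r_1,d_5,d,d_4,r_4$ on its left, so this region has corners $u_1,u_{12},l_2$. Its span is $[1,12]$.

**Lemma 2.** If $F\ne F'$ both have at least two upper corners and neither is beneath the other, then their spans share at most one integer.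

*Proof.* $F'$ lies across a side of $F$ that is none of the $e_t$.

If $F$ is open, the arc of that side runs from $u_{i_s}$ to a lower point, or between lower points, or from a lower point to $u_{i_0}$. Its upper points are, respectively, of index at least $i_s$, none, or of index at most $i_0$. As $F'$ has upper corners, the second case does not occur, and in the others the claim follows.

If $F$ is closed, $F'$ lies across $u_{i_s}u_{i_0}$, so all upper corners of $F'$ have index at most $i_0$ or at least $i_s$. If only one kind occurs, the claim follows. If both occur, some consecutive upper corners of $F'$ have indices $i'_{q-1}\le i_0$ and $i'_q\ge i_s$. Then all corners of $F$, at least $3$, lie on the arc cut off by the side $e'_q$ of $F'$. Since arcs of different sides of $F'$ share at most one point, $F$ lies across $e'_q$, that is, beneath it: a contradiction. $\square$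

**One side suffices.** From now on we bound corners at upper points. The graph $K$, the regions and the numbers $\ell(c)$ depend only on the plane graph $G$ and on $P$. Replacing the embedding by its mirror image interchanges $u_i$ and $l_i$ for $1<i<N$. So all bounds for upper corners also hold for the corners at $p_1,l_2,\dots,l_{N-1},p_N$, with the words "open", "extreme", "regular" taken in the mirror image. Every corner with $\ell(c)\ge1$ is at exactly one of the points $u_i,l_i$ with $1<i<N$, so it is covered exactly once.

## 8. Extreme corners of open regions

**Definition.** A corner at an upper point is *extreme* if its region is open and it is the first ($u_{i_0}$) or the last ($u_{i_s}$) upper corner. All other corners at upper points are *regular*.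

For a regular corner at $u_{i_t}$ both neighboring corners of $F$ are upper: in a closed $F$ for all $0\le t\le s$, cyclically; in an open $F$ "regular" means $0<t<s$. In $G_0$ the upper corners of the open triangle $u_1,u_{12},l_2$ are extreme, and all corners of $F_1$ and $F_2$ are regular. Extreme corners are easy: all their detours can be carried out together, in three rounds.

**Lemma 3.** $\sum\ell(c)\le3N$ over all extreme upper corners.

*Proof.* Corners with $\ell(c)=0$ may be ignored; so no $c$ is at $p_1$ or $p_N$. We split the corners into three classes and show that each contributes at most $N$.

**(i) First corners of open regions with $s\ge1$.** The next corner is $u_{i_1}$, so $w'=p_{i_1}$. Replace $p_{i_0}\cdots p_{i_1}$ by the path that goes from $p_{i_0}$ to $y_1$ and then along $A_c$ to $p_{i_1}$. It has at least $\ell(c)$ inner vertices, all off $P$. Open regions are not beneath other regions, so by Lemma 2 the intervals $[i_0,i_1]$ of different open regions share at most one integer. New vertices of different regions are distinct, since they lie in their regions. By (R) the sum is at most $N$.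

**(ii) Last corners of open regions with $s\ge1$.** Now $w=p_{i_{s-1}}$. Replace $p_{i_{s-1}}\cdots p_{i_s}$ by the path along $A_c$ from $p_{i_{s-1}}$ to $y_\ell$, followed by the edge $y_\ell p_{i_s}$. The rest is as in (i).

**(iii) Corners of open regions with $s=0$.** The only upper corner is $u_i$, $1<i<N$. The corners of $F$ before and after $u_i$ are $l_\mu$ and $l_\nu$, where $\mu<\nu$ are the smallest and largest indices of lower corners of $F$; there are at least two lower corners, as $F$ has at least $3$ corners. So $w=p_\mu$, $w'=p_\nu$. Replace $p_\mu\cdots p_\nu$ by $A_c$, which has at least $\ell(c)$ inner vertices. Another region $F'$ of this kind lies across a side of $F$. It has an upper corner $u_{i'}$ with $1<i'<N$, so this side is $u_il_\nu$ or $l_\mu u_i$, and the lower corners of $F'$ have all indices at least $\nu$ or all at most $\mu$. So the intervals share at most one integer, the new vertices lie in different regions, and by (R) the sum is at most $N$. $\square$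

## 9. Half-fans that do not overlap inside one region

A region may have many regular corners, and their fans may share vertices: in $G_0$ the three corners of $F_1$ all have the fan $\{d_2\}$, so at most one of their detours can be carried out. We show that for fans of size at least $2$, half of a fan can always be kept disjoint from the corresponding halves on one side.

Fix a region $F$ with upper corners $v_t=u_{i_t}$, $0\le t\le s$. For a regular corner at $v_t$ with $\ell_t:=\ell(c)\ge1$, write $A_t$ for $A_c$ and $y^t_1,\dots,y^t_{\ell_t}$ for the fan. By Lemma 1, $A_t$ runs from $v_{t-1}$ to $v_{t+1}$ (cyclically if $F$ is closed; we do not distinguish here between a boundary point and the vertex it is a copy of). "Before" and "after" on $A_t$ refer to this direction.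

**Definition.** For a regular corner with $\ell_t\ge2$ put $h_t=\lfloor\ell_t/2\rfloor\ge1$. Let $L_t$ be the set of vertices of $A_t$ strictly after $v_{t-1}$, up to and including $y^t_{h_t}$. Let $R_t$ be the set of vertices of $A_t$ from $y^t_{h_t+1}$ (included) to just before $v_{t+1}$.

So $L_t\cap R_t=\emptyset$ and $|L_t|,|R_t|\ge h_t$. For $\ell_t=5$, for instance, $h_t=2$; $L_t$ contains $y_1^t,y_2^t$ and $R_t$ contains $y^t_3,y^t_4,y^t_5$, and both may contain further vertices of $A_t$.

**Arcs from a corner to its detour.** To compare fans topologically we join $v_t$ to each inner vertex of $A_t$ inside $F$. For a regular corner with $\ell_t\ge1$ and an inner vertex $x$ of $A_t$, let $\sigma(t,x)$ be the following arc from $v_t$ to $x$ with interior in $F$. If $x$ is some $y^t_i$, it is the edge $v_tx$. Otherwise $x$ is interior to exactly one piece of $A_t$, along $g_i$ say, and $\sigma(t,x)$ is an arc inside $g_i$. If $0<i<\ell_t$, then $g_i$ has only one $P$-vertex, so it contains no virtual edge and lies in $F$. If $i\in\{0,\ell_t\}$, we take the arc inside the pocket of the ear of $g_i$ through $y_1^t$ or $y_{\ell_t}^t$, respectively. This pocket lies in $F$, since it does not meet $K$ and the interior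 of the ear, which bounds it, lies in $F$ and does not meet $K$.

**Lemma 4.** Let $t\ne t'$ be regular, and suppose $\sigma(t,x)$ and $\sigma(t',x')$ have their interiors in a common face $g$ of $G$. Then, up to exchanging $(t,x)$ and $(t',x')$, $v_{t'}$ immediately precedes $v_t$ among the corners of $F$, and both $x,x'$ lie on $A_t$ at or before $y^t_1$ and on $A_{t'}$ at or after $y^{t'}_{\ell_{t'}}$.

*Proof.* **Both arcs lie in pockets.** The face $g$ has the two $P$-vertices $v_t,v_{t'}$. So by Lemma 1(1), $g$ is the face $g_0$ or $g_{\ell_t}$ of the corner at $v_t$, and $x$ is interior to an ear $E$ of $g$ ending at $v_t$: the *first* ear, along $g_0$, or the *last* ear, along $g_{\ell_t}$. Likewise $x'$ is interior to an ear $E'$ of $g$ ending at $v_{t'}$. The interiors of both ears lie in $F$ by Lemma 1(3).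

**The ears coincide.** Suppose $E\ne E'$. Both have interior vertices.

If $m(g)=2$, the two $P$-vertices are not consecutive on $\partial g$, so they are nonadjacent by (F1). The virtual edge in $g$ is a chord of $\Delta$; the pockets of $E$ and $E'$, and with them the interiors of $E$ and $E'$, are on different sides of it. So they are in different regions, a contradiction.

If $m(g)\ge3$, let $\varepsilon\ne\varepsilon'$ be the virtual edges of $E,E'$. The pockets of $E$ and $E'$ lie in $F$, so $\varepsilon,\varepsilon'$ are sides of $F$. They are also on the boundary of the central part $Z$ of $g\setminus K$. This $Z$ is an open disk bounded by a cycle consisting of virtual edges and single-edge ears, so it is a face of $K$, that is, a region. The chord $\varepsilon$ separates $F$ from $Z$ in $\Delta$. But $\varepsilon'$ without its ends lies on only one side of $\varepsilon$, so it cannot be a side of both $F$ and $Z$, a contradiction.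

**The position of the common ear.** So $E=E'$, with ends $v_t$ and $v_{t'}$. By Lemma 1(2) the other end of $E$ is $v_{t-1}$ if $E$ is the first ear at $v_t$, and $v_{t+1}$ if it is the last. These are upper points, and different upper points are copies of different vertices, so $v_{t'}$ is this point. Suppose $E$ is the last ear at $v_t$, so $v_{t'}=v_{t+1}$. If $E$ were also the last ear at $v_{t'}$, its other end $v_t$ would be $v_{t'+1}$; this is impossible, as $F$ has at least $3$ corners. So $E$ is the first ear at $v_{t'}$, and we exchange the roles. So let $E$ be the first ear at $v_t$ and $v_{t'}=v_{t-1}$. Since $F$ has at least $3$ corners, $v_{t'-1}\ne v_t$, so $E$ is the last ear at $v_{t'}$. Thus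
$$E=v_{t'},\,y^{t'}_{\ell_{t'}},\dots,y^t_1,\,v_t .$$
The piece of $A_t$ along its first face is $E$ without $v_t$, which ends at $y_1^t$; the piece of $A_{t'}$ along its last face is $E$ without $v_{t'}$, which starts at $y^{t'}_{\ell_{t'}}$. Both $x$ and $x'$ are interior to $E$, so the claim follows. $\square$

**Lemma 5.** Let $v_t$, $0<t<s$, be a regular corner with $\ell_t\ge2$. Then $R_t\cap R_{t'}=\emptyset$ for all regular $t'<t$ with $\ell_{t'}\ge2$ ("$t$ is of *R-type*"), or $L_t\cap L_{t''}=\emptyset$ for all regular $t''>t$ with $\ell_{t''}\ge2$ ("$t$ is of *L-type*").

*Proof.* Suppose $x\in R_t\cap R_{t'}$ and $z\in L_t\cap L_{t''}$ with $t'<t<t''$. The plan is to draw two arcs in $F$, from $v_{t'}$ via $x$ to $v_t$ and from $v_t$ via $z$ to $v_{t''}$, which would have to cross but cannot. We have $x\ne z$. By the definition of the halves, and since $1\le h\le\ell-1$ for $\ell\ge2$: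

* (p) $x$ is strictly after $y^t_1$ on $A_t$ and strictly after $y^{t'}_1$ on $A_{t'}$;
* (q) $z$ is strictly before the last $y^t$ on $A_t$ and strictly before the last $y^{t''}$ on $A_{t''}$.

**No two of the four arcs share a face.** Consider $\sigma(t',x),\sigma(t,x),\sigma(t,z),\sigma(t'',z)$. We check that no two have their interiors in a common face of $G$.

* $\sigma(t,x)$ and $\sigma(t,z)$: each is an edge or lies in a face $g_i$ of the corner $v_t$, with $i\ge h_t+1$ for $x$ and $i\le h_t-1$ for $z$. These faces are distinct by Lemma 1(1).
* $\sigma(t',x)$ with $\sigma(t,x)$ or $\sigma(t,z)$: by Lemma 4, $x$ would be at or before $y_1^t$ on $A_t$, or at or before $y_1^{t'}$ on $A_{t'}$, contradicting (p).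
* $\sigma(t'',z)$ with $\sigma(t,z)$ or $\sigma(t,x)$: by Lemma 4, $z$ would be at or after the last $y$ on $A_t$ or on $A_{t''}$, contradicting (q).
* $\sigma(t',x)$ and $\sigma(t'',z)$: since $t''\ge t'+2$, $v_{t'}$ does not immediately precede $v_{t''}$. So by Lemma 4, $v_{t''}$ immediately precedes $v_{t'}$ (cyclically), and $x$ is at or before $y^{t'}_1$ on $A_{t'}$, contradicting (p).

**The crossing argument.** Edges of $G$ meet only in common ends and do not enter faces. The points $v_{t'},v_t,v_{t''}$ are distinct, and $x\ne z$. Hence $\alpha=\sigma(t',x)\cup\sigma(t,x)$ and $\beta=\sigma(t,z)\cup\sigma(t'',z)$ are simple arcs in the closed disk $\overline F$ with interiors in $F$, and they meet only in $v_t$. The arc $\alpha$ joins $v_{t'}$ to $v_t$ and splits $\overline F$. Since $z$ is at or before $y^t_{h_t}$ and $x$ at or after $y^t_{h_t+1}$ on $A_t$, the arc $\sigma(t,z)$ leaves $v_t$ at or before the edge $v_ty^t_{h_t}$, and $\sigma(t,x)$ at or after the edge $v_ty^t_{h_t+1}$. So at $v_t$ the arc $\beta$ leaves between $e_t$ and $\alpha$, that is, into the component of $\overline F\setminus\alpha$ that contains the interiors of $e_{t'+1},\dots,e_t$. But $\beta$ ends at $v_{t''}$, which lies in the other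 component. This is a contradiction. $\square$

**Conventions and detours.** For a closed $F$, we call $t=0$ of R-type and $t=s$ of L-type (and give them no other type); the defining conditions are vacuous. For example, in a closed triangle only $t=1$ needs Lemma 5. So every regular corner with $\ell_t\ge2$ has a type, R-type corners have $t<s$, and L-type corners have $t>0$. For two R-type corners the sets $R_t$ are disjoint, by the condition at the one with larger index. For two L-type corners the sets $L_t$ are disjoint, by the condition at the one with smaller index.

* An R-type corner provides the detour $v_t,y^t_{h_t+1},\dots,v_{t+1}$ (along $A_t$, with inner vertices $R_t$), which may replace $p_{i_t}\cdots p_{i_{t+1}}$, the stretch of the side $e_{t+1}$.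
* An L-type corner provides the detour $v_{t-1},\dots,y^t_{h_t},v_t$ (with inner vertices $L_t$), which may replace $p_{i_{t-1}}\cdots p_{i_t}$, the stretch of the side $e_t$.

In both cases the side is incident with the corner.

## 10. Counting regular corners of size at least $2^j$

**Lemma 6.** For every $j\ge1$ the number $n$ of regular upper corners with $\ell(c)\ge2^j$ is at most $11\cdot2^{-j}N$.

*Proof.* Call these corners *big*. For a region $F$ let $n_F$ be its number of big corners; $F$ is *big* if $n_F\ge1$. A big region has $s\ge2$, hence at least $3$ upper corners. Call a side $e_t$ of a big region $F$ *occupied* if some big region is beneath $e_t$, and let $b_F$ be the number of occupied sides of $F$. (If the regions $F_1,F_2$ of $G_0$ had bigger fans, $e_1=u_2u_8$ would be an occupied side of $F_2$.) We will let each region use only unoccupied sides; so we must show that occupied sides are rare.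

**Step 1: big regions form a forest.** The aim is to bound the number of occupied sides by the number of regions with none. "Beneath" is a strict partial order on big regions. It is irreflexive by definition. It is transitive: let $F''$ be beneath $F'$ and $F'$ beneath $e_t$ of $F$. Then the at least $3$ corners of $F''$ lie on the arc of $e_t$. This arc contains only two corners of $F$, so $F''\ne F$, and as arcs of different sides share at most one point, $F''$ is beneath $e_t$. If $F'$ is beneath two different big regions, their spans both contain the span of $F'$, which has at least $3$ integers. So by Lemma 2 one of them is beneath the other. Hence the big regions form a rooted forest, with the smallest region above as parent.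

For each occupied side $e_t$ of $F$ take a maximal big region $F'$ among those beneath $e_t$. It is a child of $F$: a big region $F^*$ strictly between $F'$ and $F$ would be beneath a side of $F$ whose arc contains the at least $3$ corners of $F'$, hence beneath $e_t$, against maximality. Different sides give different children. So $F$ has at least $b_F$ children, and the leaves are exactly the big regions with $b_F=0$; let $\lambda$ be their number. In a rooted forest the number of vertices is the number of roots plus the sum of the numbers of children; so the number of leaves is the number of roots plus the sum of (number of children $-1$) over the non-leaves. Therefore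
$$\sum_{b_F\ge2}(b_F-1)\le\lambda\qquad\text{and}\qquad\sum_{b_F\ge2}2b_F\ \le\ 4\sum_{b_F\ge2}(b_F-1)\ \le\ 4\lambda. \tag{3}$$

**Step 2: different regions do not interfere.** Suppose every big region $F$ uses only detours replacing stretches $p_{i_r}\cdots p_{i_{r'}}$, $r<r'$, for which $e_{r+1},\dots,e_{r'}$ are unoccupied. Then replaced intervals of different big regions share at most one integer. If $F'$ is beneath $e_t$ of $F$, then $e_t$ is occupied, so $[i_r,i_{r'}]$ shares at most one integer with $[i_{t-1},i_t]$, which contains the span of $F'$. If neither is beneath the other, use Lemma 2. New vertices of different regions are distinct, because they lie in their regions. So (R) applies to all big regions simultaneously, provided that within each region the replaced intervals pairwise share at most one integer and the new vertices of different detours are distinct.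

**Step 3: few leaves.** One detour per leaf region bounds $\lambda$. Let $c$ be a big corner at $v_t$. If $t<s$ and $e_{t+1}$ is unoccupied, the path $v_t,y^t_1,\dots,v_{t+1}$ along $A_t$ may replace $p_{i_t}\cdots p_{i_{t+1}}$. If $t\ge1$ and $e_t$ is unoccupied, the path $v_{t-1},\dots,y^t_{\ell_t},v_t$ along $A_t$ may replace $p_{i_{t-1}}\cdots p_{i_t}$. We call these *single detours*; each has at least $\ell_t\ge2^j$ inner vertices. In a region with $b_F=0$ at least one of them is available. Performing one in every such region gives, by (R), $2^j\lambda\le N$:
$$\lambda\le2^{-j}N. \tag{4}$$

**Step 4: many detours at once.** Now we choose, for each big region, a set of detours with a large *gain* $\gamma_F$, the number of new vertices. Big corners have $\ell_t\ge2^j\ge2$, so each has a type, and its R- or L-type detour has at least $h_t\ge2^{j-1}$ new vertices and replaces the stretch of one side incident with the corner.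

* $b_F=0$. Use the R-type or the L-type detours of the big corners, whichever are more numerous:
$$\gamma_F\ge\tfrac{n_F}2\cdot2^{j-1}=2^{j-3}\cdot2n_F .$$
* $b_F=1$, $n_F\ge4$. At least $n_F-2\ge n_F/2$ big corners are not incident with the occupied side. Use the R-type or the L-type ones among these: $\gamma_F\ge\frac{n_F}4\cdot2^{j-1}=2^{j-3}n_F$.
* $b_F=1$, $n_F\le3$. Choose a big corner, at $v_t$. If one of $e_t,e_{t+1}$ (with index in $\{1,\dots,s\}$) is unoccupied, use a single detour. Otherwise, since $b_F=1$, only one of the two exists, so $t\in\{0,s\}$, and $F$ is closed, because regular corners of open regions have $0<t<s$. If $t=0$, then $e_1$ is occupied and $e_2,\dots,e_s$ are unoccupied, $s\ge2$; replace $p_{i_1}\cdots p_{i_s}$ by $A_0$, which joins $v_s$ and $v_1$. If $t=s$, then $e_s$ is occupied and $e_1,\dots,e_{s-1}$ are unoccupied; replace $p_{i_0}\cdots p_{i_{s-1}}$ by $A_s$, which joins $v_{s-1}$ and $v_0$. In all cases $\gamma_F\ge2^j\ge2^{j-3}n_F$.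
* $b_F\ge2$. At least $n_F-2b_F$ big corners are not incident with occupied sides. Using the R-type or the L-type ones among these (or nothing, if there are none), $\gamma_F\ge2^{j-2}\max(0,n_F-2b_F)\ge2^{j-3}(n_F-2b_F)$.

All replaced stretches belong to unoccupied sides. Within one region, the detours used are all of R-type or all of L-type (or there is only one), so their new vertices are distinct by Section 9, and their intervals belong to different sides. So Step 2 applies, and $\sum\gamma_F\le N$.

**Step 5: the count.** Adding the four cases and using $\sum_{b_F=0}n_F\ge\lambda$ and (3),
$$N\ \ge\ 2^{j-3}\Big(n+\sum_{b_F=0}n_F-\sum_{b_F\ge2}2b_F\Big)\ \ge\ 2^{j-3}(n+\lambda-4\lambda)\ =\ 2^{j-3}(n-3\lambda).$$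
With (4), $n\le8\cdot2^{-j}N+3\cdot2^{-j}N=11\cdot2^{-j}N$. $\square$

## 11. Adding the dyadic sizes: proof of Theorem A

Fix an integer $J\ge0$ and let $D=2^{J+1}-1$.

**Step 1: truncation as a sum over sizes.** We write a truncated fan size in terms of the events counted by Lemma 6. For every integer $\ell\ge0$,
$$\min\{\ell,D\}\ \le\ 1+\sum_{j=1}^J2^j\,[\ell\ge2^j], \tag{5}$$
where $[\cdot]$ is $1$ if the condition holds and $0$ otherwise. If $2^r\le\ell<2^{r+1}$ with $0\le r\le J$, the right side is $1+2+\dots+2^r=2^{r+1}-1\ge\ell$. If $\ell\ge2^{J+1}$, it is $2^{J+1}-1=D$. The case $\ell=0$ is trivial.

**Step 2: all corners.** We add up $\min\{\ell(c),D\}$ over both sides of $P$. By (5), by Lemma 6 for the upper corners and its mirror image for the lower ones, and since there are at most $6N$ corners in total, the regular corners with $\ell(c)\ge1$ contribute at most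
$$6N+\sum_{j=1}^J2^j\cdot2\cdot11\cdot2^{-j}N\ =\ 6N+22JN .$$
By Lemma 3 and its mirror image, the extreme corners contribute at most $6N$. Corners at $p_1,p_N$ have $\ell(c)=0$.

**Step 3: all degrees.** Edges of $G$ inside $V(P)$ are edges of $K$, so $\sum_p\deg_{G[V(P)]}(p)\le2|E(K)|\le6N$. By (2), and since $\min\{\cdot,D\}$ is subadditive on nonnegative numbers,
$$\sum_{p\in V(P)}\min\{\deg_Gp,D\}\ \le\ \sum_p\deg_{G[V(P)]}(p)+\sum_c\min\{\ell(c),D\}\ \le\ 6N+(6N+22JN)+6N\ =\ (22J+18)N .\qquad\blacksquare$$
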